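\title{Weak Range Avoidance has no polynomial-size depth-3 circuits}

\begin{abstract}
Weak Avoid is the search problem of finding an $(n+1)$-bit string outside the range of a map $C:\{0,1\}^n\to\{0,1\}^{n+1}$. We consider circuits of unbounded fan-in AND and OR gates that read the truth table of $C$, which has $N=2^n$ entries. Depth 4 circuits of size $O(N^2)$ solve the problem, and depth 3 circuits of quasipolynomial size are known. We prove that depth 3 circuits need size $N^{\Omega(\log\log N)}$, and that size $N^c$ remains impossible when the output length is $(1+\delta_c)n$. The proof restricts the circuit to inputs obtained from a random map by overwriting rows from a sparse random table. On such inputs a satisfied CNF needs only boundedly many of the overwritten rows and can be falsified only through few further rows. An adversary that keeps inserting the circuit's answer into the range then produces an impossibly long chain of sets.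
\end{abstract}

\section{Introduction}

Let $N=2^n$. A map $C:\{0,1\}^n\to\{0,1\}^{n+1}$ takes at most $N$ of the $2N$ possible values, so it is not onto. \emph{Weak Avoid} (Range Avoidance) is the total search problem of finding a string outside the range of $C$; it is the search problem corresponding to the surjective weak pigeonhole principle. More generally, for $\ell>n$, let $\mathrm{Avoid}_{n,\ell}$ be the same problem for maps $C:\{0,1\}^n\to\{0,1\}^\ell$.

We work in the black-box setting. The input is the truth table of $C$, that is, $N$ entries of $\ell$ bits each. A circuit consists of AND and OR gates of unbounded fan-in over \emph{literals}, the input bits and their negations. It has $\ell$ outputs, and it solves $\mathrm{Avoid}_{n,\ell}$ if for every $C$ the output string lies outside the range of $C$. The size is the number of gates. The depth is the number of layers of gates, negations of inputs being free; in the lower bounds, a depth 3 circuit is any circuit in which every path from a literal to an output passes through at most three gates. Circuits are nonuniform.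

Li's Range Avoidance algorithm gives depth 3 circuits for Weak Avoid of quasipolynomial size, roughly $N^{\log N}$. The question, posed in \cite{source}, is whether there is a constant $c$ such that for every $n$ Weak Avoid on length $n$ has a depth 3 circuit of size at most $N^c$. The answer is no.

\begin{theorem}\label{thm:main}
For every constant $c$ there is $n_0$ such that for all $n\ge n_0$ no depth 3 circuit of size at most $N^c$ solves Weak Avoid on length $n$.
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] There is $\delta>0$ such that for all large $n$ every depth 3 circuit for Weak Avoid has size more than $N^{\delta\log_2\log_2N}$.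
\item[(b)] For every $c$ there are $\delta_c>0$ and $n_0$ such that for $n\ge n_0$ and all $\ell$ with $n+1\le\ell\le(1+\delta_c)n$, the problem $\mathrm{Avoid}_{n,\ell}$ has no depth 3 circuit of size at most $N^c$.
\item[(c)] Weak Avoid has depth 4 circuits of size $O(N^2)$.
\end{enumerate}
\end{theorem}

So depth 3 is sharp for polynomial size, and the depth 3 complexity of Weak Avoid lies between $N^{\Omega(\log\log N)}$ and roughly $N^{\log N}$. This gap is not closed here.

\subsection*{Depth four, and what is missing in depth three}

Checking a solution is easy. For a fixed string $y$, each condition $C(x)_b\ne y_b$ or $C(x)_b=y_b$ is a literal, so the absence of $y$ from the range is a CNF with $N$ clauses and the presence of $y$ is a DNF with $N$ terms: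
\[
\operatorname{Abs}_y(C)=\bigwedge_x\bigvee_b\,[C(x)_b\ne y_b],\qquad
\operatorname{Pres}_y(C)=\bigvee_x\bigwedge_b\,[C(x)_b=y_b].
\]
Solutions are also plentiful: at least half of all strings are absent. An OR of CNFs can guess a string $y$ and verify $\operatorname{Abs}_y$, which makes depth 3 look within reach. The obstacle is that the output gates must agree on a single absent string. One more layer achieves this.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
Fix a linear order on $\{0,1\}^{n+1}$ and output the first absent string. Its $i$-th bit is
\[
\bigvee_{y:\,y_i=1}\Big[\bigwedge_x\bigvee_b[C(x)_b\ne y_b]\ \wedge\ \bigwedge_{y'<y}\operatorname{Pres}_{y'}(C)\Big].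
\]
The bracket is one AND gate whose inputs have depth at most 2, so the depth is 4. Gates are shared: there are $2N^2$ gates $\bigvee_b$ and $2N^2$ gates $\bigwedge_b$, one of each per pair $(x,y)$, then $2N$ gates $\operatorname{Pres}_{y'}$, $2N$ brackets and $n+1$ outputs.
\end{proof}

To bring this circuit down to depth 3 one would have to write the bracket as a CNF, and distributing the OR in $\operatorname{Pres}_{y'}$ over the ANDs produces $(n+1)^N$ clauses. A small CNF can state that a value is absent, and it can state that a value is present at a \emph{named} row. The proof of the lower bound makes precise that, on a suitable family of inputs, this is essentially all it can state, and that this is not enough. Because quasipolynomial circuits exist, the argument has to be sensitive to the exponent $c$; Remark~\ref{rem:limit} locates where our parameters give out.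

Section~\ref{sec:models} puts the circuit in normal form and solves two model cases. Section~\ref{sec:structure} states the structural result, Proposition~\ref{prop:structure}, and Section~\ref{sec:adversary} derives the lower bound from it. Sections~\ref{sec:noise}--\ref{sec:reserved} prove the proposition, and Section~\ref{sec:asymptotics} checks its numerical hypotheses.

\section{Normal form and two model cases}\label{sec:models}

Throughout, $n<\ell\le2n$. The elements of $X=\{0,1\}^n$ are \emph{rows}, the elements of $Y=\{0,1\}^\ell$ are \emph{values}, and inputs are maps $C\in Y^X$. We write $|Y|=\beta N$, so $2\le\beta=2^{\ell-n}\le N$. A \emph{patch} is a set $\xi\subseteq X\times Y$ of pairs with distinct rows, $\operatorname{rows}(\xi)$ is its set of rows, and $C[\xi]$ is $C$ with row $x$ overwritten by $y$ for every $(x,y)\in\xi$. We write $C[x\leftarrow y]$ for $C[\{(x,y)\}]$. There are $\beta N^2\le N^3$ pairs, hence at most $(1+N^3)^j\le N^{4j}$ patches of size at most $j$. A \emph{clause} is an OR of literals and a \emph{CNF} is a set of clauses, read as their AND; the empty CNF is true.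

\begin{lemma}[Normal form]\label{lem:normal}
Let $f:Y^X\to\{0,1\}^\ell$ be computed by a depth 3 circuit of size $s$. There are a string $a\in\{0,1\}^\ell$, a set $\mathcal K$ of clauses and sets $\mathcal L_1,\dots,\mathcal L_\ell$ of CNFs with clauses in $\mathcal K$ such that $f^*=f\oplus a$ satisfies $f^*_i=\bigvee_{\Phi\in\mathcal L_i}\Phi$ for all $i$, and both $\mathcal K$ and $\mathcal L=\bigcup_i\mathcal L_i$ have at most $s+2N\ell+1$ elements.
\end{lemma}

\begin{proof}
Let output $i$ be an OR gate or a literal, and put $a_i=0$. Merge OR gates feeding into it with it, repeatedly. It becomes an OR of literals and of AND gates of depth at most 2. In such an AND gate merge the AND gates below it; it becomes an AND of literals and of depth 1 OR gates, which is a CNF. If output $i$ is an AND gate, put $a_i=1$ and apply the same steps to its negation, using De Morgan's laws: now the CNFs are literals or negations of OR gates of depth at most 2, and the clauses are literals or negations of depth 1 AND gates. So an AND gate $\gamma$ can provide only the CNF $\gamma$ and the clause $\neg\gamma$, and an OR gate $\gamma$ only the CNF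 $\neg\gamma$ and the clause $\gamma$. The $2N\ell$ literals provide one CNF and one clause each. If constants are allowed as inputs, simplifying them away adds at most the empty CNF.
\end{proof}

We regard $f^*(C)$ as the subset $\{i:f^*_i(C)=1\}$ of $\{1,\dots,\ell\}$. The normal form is one-sided: $i\in f^*(C)$ is witnessed by a true CNF, whereas $i\notin f^*(C)$ has no witness. So we can hope to \emph{preserve} elements of $f^*$ under changes of the input, and the proof compares the sets $f^*(C)$ by inclusion. That $f$ solves the problem is used only in the following form: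
\begin{equation}\label{eq:avoid}
\text{if $f(C)$ lies in the range of $C'$, then $f^*(C')\ne f^*(C)$,}
\end{equation}
because $f(C')$ is not in the range of $C'$, so $f(C')\neq f(C)$. The two kinds of statements available to a CNF give two model cases, each with its own short argument.

\begin{example}[Information at named rows]\label{ex:local}
Suppose every $\Phi\in\mathcal L$ depends on at most $k$ rows and $k\ell<N$. Choose $C$ with $f^*(C)$ maximal under inclusion. For each $i\in f^*(C)$ choose $\Phi_i\in\mathcal L_i$ true at $C$, and let $R$ be the set of at most $k\ell$ rows on which these CNFs depend. Take $x\notin R$ and $C'=C[x\leftarrow f(C)]$. Every $\Phi_i$ is true at $C'$, so $f^*(C')\supseteq f^*(C)$, and equality holds by maximality. This contradicts \eqref{eq:avoid}.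
\end{example}

\begin{example}[Absence of values]\label{ex:absence}
Suppose every $\Phi\in\mathcal L$ has the form $\bigwedge_{y\in S}\operatorname{Abs}_y$ for some $S\subseteq Y$, and $N\ge\ell+2$. Example~\ref{ex:local} breaks down: $\operatorname{Abs}_y$ depends on every row, and a witness may contain $\operatorname{Abs}_{f(C)}$, which is destroyed wherever we insert $f(C)$. But now $f^*$ can only shrink when the range grows. Let $C^0$ be a constant map, let $x_1,\dots,x_{\ell+1}$ be distinct rows, and put $C^{j+1}=C^j[x_{j+1}\leftarrow f(C^j)]$. One row is never overwritten, so the constant value stays in the range and the ranges increase. Hence $f^*(C^0)\supseteq f^*(C^1)\supseteq\dots\supseteq f^*(C^{\ell+1})$, and each inclusion is strict by \eqref{eq:avoid}. A strictly decreasing chain of subsets of $\{1,\dots,\ell\}$ has at most $\ell+1$ members, a contradiction.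
\end{example}

A general circuit mixes the two. When we insert the answer $y$ at row $x$, elements of $f^*$ witnessed with the help of $\operatorname{Abs}_y$ may be lost, and elements witnessed with the help of $[C(x)=y]$ may be gained, so consecutive sets are incomparable. The way out is to combine the arguments. At each stage we first make $f^*$ locally maximal, as in Example~\ref{ex:local}, and then insert the answer, as in Example~\ref{ex:absence}. If a witness can rely on only $k$ inserted pairs, a later set $f^*$ relies on at most $k\ell$ earlier insertions, and we will see that it is strictly contained in the set of every earlier stage whose insertions it does not use. Over many stages this still yields a long chain.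

On arbitrary inputs a CNF need not behave so tamely: the CNF that describes all rows of a given input is destroyed by any change and relies on every row. We therefore fix a random \emph{base} $C_0$ and allow only changes from a sparse random table $T\subseteq X\times Y$. The size bound $N^c$ enters through union bounds over all CNFs and clauses in the choice of $C_0$ and $T$.

\section{The structural proposition}\label{sec:structure}

Fix an integer $c\ge3$. The following parameters are used throughout; the right column gives their roles. On a first reading think of $c$ and $\beta$ as constants: then $w,L,W,g,k,b_0$ are constants and all other parameters are polynomial in $n=\log_2N$, except $\tau$, which is inverse polynomial.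
\[
\begin{array}{ll}
h=16(c+2)n & \text{rows of a narrow clause}\\
w=4c+3 & \text{changeable rows in a narrow clause}\\
L=4c+4w+3,\quad W=w+2^wL & \text{repair sequences, sunflower sets}\\
g=4(c+2W+4w+1) & \text{petals kept}\\
k=W^2\,W!\,(2^Wg+W)^W & \text{size of a core}\\
d=64kn & \text{table entries per value}\\
b_0=c+2W+4(k+2w)+1,\quad \tau=1/(8hnb_0) & \text{noise rate}\\
\Lambda_i=i!\,(2/\tau)^i,\quad \lambda=\sum_{i=1}^w(\beta d)^i\Lambda_i & \text{number of triggers}\\
q=\lceil6\lambda\rceil+n(c+4(k+w)+1),\quad r=(qw)^{w+1} & \text{reserved rows}\\
J=(\ell+2)(k\ell+1),\quad m=8J\ell(r+k)+2J+1 & \text{stages, inserted values}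
\end{array}
\]
The numerical conditions are
\[
\text{(N1) } h\le N^{1/16},\quad \text{(N2) } \beta d\le N^{1/2},\quad \text{(N3) } 2h^L\lambda\le N^{1/4},\quad \text{(N4) } 8\beta d^6m^6\le N^{1/4}.
\]

Let $C_0\in Y^X$ and $T\subseteq X\times Y$. Elements of $T$ are \emph{plants}, a patch $Q\subseteq T$ is a \emph{planting}, and $H_Q=C_0[Q]$. A value is \emph{planted} in $Q$ if it is the value of a plant of $Q$; it then lies in the range of $H_Q$. Let $T_y=\{x:(x,y)\in T\}$ and $T(Y')=\bigcup_{y\in Y'}T_y$. The overlap of finitely many sets $M_y$ is measured by their \emph{excess}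
\[
\sum_y|M_y|-\Big|\bigcup_yM_y\Big|=\sum_x\max\big(\#\{y:x\in M_y\}-1,\,0\big).
\]
The right side shows that the excess does not increase when the sets are replaced by subsets. The left side shows that, in any enumeration, the excess is the sum over $y$ of the number of elements that $M_y$ shares with the union of the earlier sets. We write $\operatorname{exc}(Y')$ for the excess of $(T_y)_{y\in Y'}$.

If $\Phi$ is a CNF and $Q$ a planting, a \emph{core} of $\Phi$ in $Q$ is a set $V\subseteq Q$ with $\Phi(H_{Q'})=1$ for all $Q'$ with $V\subseteq Q'\subseteq Q$.

\begin{proposition}\label{prop:structure}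
Let $n\ge10$, $c\ge3$, $n<\ell\le2n$, and assume (N1)--(N4). Let $\mathcal K$ be a set of at most $N^c$ clauses and $\mathcal L$ a set of at most $N^c$ CNFs with clauses in $\mathcal K$. There are $C_0\in Y^X$ and $T\subseteq X\times Y$ such that:
\begin{enumerate}
\item[(S1)] \emph{Spread.} $|T_y|\ge d/2$ for all $y\in Y$, and $\operatorname{exc}(Y')\le3|Y'|$ whenever $|Y'|\le m$.
\item[(S2)] \emph{Small cores.} If $\Phi\in\mathcal L$, $Q$ is a planting and $\Phi(H_Q)=1$, then $\Phi$ has a core in $Q$ of size at most $k$.
\item[(S3)] \emph{Reserved rows.} If $\Phi\in\mathcal L$, $U$ is a planting and $\Phi(H_U)=1$, there is a set $R$ of at most $r$ rows such that $\Phi(H_Q)=1$ for every planting $Q\supseteq U$ with $\operatorname{rows}(Q\setminus U)\cap R=\emptyset$.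
\end{enumerate}
\end{proposition}

Properties (S2) and (S3) split the role of the rows on which $\Phi$ depends in Example~\ref{ex:local}: (S2) bounds what must be kept, (S3) bounds what must be left alone. The two bounds are of different order. For $\Phi=\operatorname{Abs}_y$ true at $H_U$, every plant $(x,y)$ with $x\notin\operatorname{rows}(U)$ falsifies $\Phi$, so $R$ must contain $T_y\setminus\operatorname{rows}(U)$. Thus one cannot hope for $r$ much below $d$, and the reserved rows may block all rows available for the answer of the circuit. This is why one stage does not suffice. Property (S2) is what separates depth 3 from depth 4: for the bracket in the proof of Theorem~\ref{thm:strong}(c), a core must contain a plant for every $y'<y$ outside the range of $C_0$.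

\section{The adversary}\label{sec:adversary}

\begin{proposition}\label{prop:core}
Let $n\ge10$, $c\ge3$, $n<\ell\le2n$, and assume (N1)--(N4). Then $\mathrm{Avoid}_{n,\ell}$ has no depth 3 circuit of size $s$ with $s+2N\ell+1\le N^c$.
\end{proposition}

Suppose such a circuit computes $f$. Take $f^*,\mathcal L_i,\mathcal L,\mathcal K$ from Lemma~\ref{lem:normal} and $C_0,T$ from Proposition~\ref{prop:structure}. In stages $j=0,\dots,J-1$ we build plantings
\[
\emptyset=Q_0\subseteq U_0\subseteq Q_1\subseteq U_1\subseteq\cdots,\qquad B_j=U_j\setminus Q_j,\quad G_j=Q_{j+1}\setminus U_j,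
\]
sets $R_j$ of reserved rows, and sets $Y_j$ of values planted by $G_j$. The plants $B_j$ make $f^*$ locally maximal, and $G_j$ inserts the answer.

The plants $G_j$ are allowed to use rows of $R_j$, since they may have to, but all plants of later stages must avoid $R_j$. This creates a difficulty: a later answer $y$ might have all of $T_y$ inside $R_j$. We prevent it by planting, already at stage $j$, every value that is in danger of being blocked. Spread guarantees that this closure stays small. Define the \emph{blocked rows} before stage $j$ by
\[
O_j=\bigcup_{l<j}\big(R_l\cup\operatorname{rows}(B_l)\cup T(Y_l)\big).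
\]
We block all of $T(Y_l)$ and not only $\operatorname{rows}(G_l)$ because the rows of $G_l$ are chosen after the closure has ended. The following hold before stage $j$; they are trivial for $j=0$.
\begin{enumerate}
\item[(I1)] $\operatorname{rows}(Q_j)\subseteq O_j$.
\item[(I2)] Every value $y$ not planted in $Q_j$ has $|T_y\cap O_j|<d/4$.
\item[(I3)] All values in $Y_0\cup\dots\cup Y_{j-1}$ are planted in $Q_j$.
\end{enumerate}

\subsection*{Stage $j$}

\emph{(a) Maximize.} Start with $U=Q_j$. Call $B\subseteq T\setminus U$ an \emph{improvement} of $U$ if $|B|\le k$, $U\cup B$ is a planting, $\operatorname{rows}(B)$ avoids $R_l$ for all $l<j$, and $f^*(H_{U\cup B})\supsetneq f^*(H_U)$. While an improvement exists, add it to $U$. This happens at most $\ell$ times. The result $U_j$ has no improvement, and $|B_j|\le k\ell\le2kn=d/32$.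

\emph{(b) Record.} Let $z_j=f^*(H_{U_j})$. For each $i\in z_j$ choose $\Phi_{j,i}\in\mathcal L_i$ true at $H_{U_j}$, a core $V_{j,i}$ of $\Phi_{j,i}$ in $U_j$ by (S2), and rows $R_{j,i}$ by (S3) with $U=U_j$. Put $V_j=\bigcup_iV_{j,i}$ and $R_j=\bigcup_iR_{j,i}$, so $|V_j|\le k\ell$ and $|R_j|\le\ell r$.

\emph{(c) Close.} The answer $\tilde y_j=f(H_{U_j})$ is outside the range of $H_{U_j}$, so it is not planted in $U_j$. Start with $Y_j=\{\tilde y_j\}$. While some $y\notin Y_j$ not planted in $U_j$ has at least $d/4$ rows of $T_y$ in $O_j\cup\operatorname{rows}(B_j)\cup R_j\cup T(Y_j)$, add $y$ to $Y_j$. No value of $Y_j$ is planted in $U_j$, so $Y_j$ is disjoint from the earlier $Y_l$ by (I3).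

\begin{lemma}\label{lem:closure}
At every moment, fewer than $m$ values have entered the sets $Y_0,Y_1,\dots$.
\end{lemma}

\begin{proof}
Values enter one at a time, so it suffices to show that if the set $\bar Y$ of values entered so far has size $b\le m$, then $b<m$. Let $O$ be the union of the sets $R_l\cup\operatorname{rows}(B_l)$ over the stages so far, the current one included; $|O|\le J\ell(r+k)$. Enumerate $\bar Y$ in order of entry. Apart from the at most $J$ answers $\tilde y_l$, each $y\in\bar Y$ had at its entry at least $d/4$ rows of $T_y$ in $O$ or in $T_{y'}$ for an earlier $y'$. The number of rows of the second kind, summed over $y$, is $\operatorname{exc}(\bar Y)\le3b$ by (S1). Hence $\sum_{y\in\bar Y}|T_y\cap O|\ge(b-J)d/4-3b$. The sets $T_y\cap O$ have excess at most $3b$ and union inside $O$, so the same sum is at most $|O|+3b$. Therefore $b(d/4-6)\le|O|+Jd/4$. Since $d\ge48$ gives $d/4-6\ge d/8$, we get $b\le8|O|/d+2J\le 8J\ell(r+k)+2J<m$.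
\end{proof}

\emph{(d) Plant.} For $y\in Y_j$ let $F_y=T_y\setminus(O_j\cup\operatorname{rows}(B_j))$. Since $y$ is not planted in $Q_j$, (S1) and (I2) give $|F_y|\ge d/2-d/4-d/32>d/8$. For $Y'\subseteq Y_j$ we have $|Y'|<m$, so
\[
\Big|\bigcup_{y\in Y'}F_y\Big|\ \ge\ \sum_{y\in Y'}|F_y|-\operatorname{exc}(Y')\ \ge\ |Y'|\,(d/8-3)\ \ge\ |Y'|.
\]
Hall's theorem states that a finite family of sets in which any $t$ members have a union of size at least $t$ has a system of distinct representatives. So there are distinct rows $x(y)\in F_y$. Put $G_j=\{(x(y),y):y\in Y_j\}$ and $Q_{j+1}=U_j\cup G_j$.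

\emph{The invariants persist.} By (I1), $\operatorname{rows}(U_j)\subseteq O_j\cup\operatorname{rows}(B_j)$, and the rows $x(y)$ avoid this set, so $Q_{j+1}$ is a planting. We have $O_{j+1}=O_j\cup\operatorname{rows}(B_j)\cup R_j\cup T(Y_j)$ and $\operatorname{rows}(G_j)\subseteq T(Y_j)$, which gives (I1). A value not planted in $Q_{j+1}$ is not planted in $U_j$ and is not in $Y_j$, so the stopping rule of (c) gives (I2). Since $G_j$ plants $Y_j$, (I3) holds. Moreover,
\begin{equation}\label{eq:respect}
\operatorname{rows}(B_j\cup G_j)\cap R_l=\emptyset\quad\text{for all } l<j,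
\end{equation}
for $B_j$ by the definition of an improvement and for $G_j$ because $R_l\subseteq O_j$.

\subsection*{The chain}

\begin{lemma}\label{lem:chain}
If $j<j'$ and $V_{j'}\cap G_j=\emptyset$, then $z_{j'}\subsetneq z_j$.
\end{lemma}

\begin{proof}
The answer $\tilde y_j$ is planted in $G_j\subseteq U_{j'}$, so $z_{j'}\ne z_j$ by \eqref{eq:avoid}. Suppose there is $i\in z_{j'}\setminus z_j$. We transport the core of its witness back to stage $j$: let $B=V_{j',i}\setminus U_j$. Since $V_{j',i}\subseteq U_j\cup B\subseteq U_{j'}$, the set $U_j\cup B$ is a planting and $\Phi_{j',i}$ is true at $H_{U_j\cup B}$, so $i\in f^*(H_{U_j\cup B})$. The plants of $B$ lie in $U_{j'}\setminus U_j=G_j\cup B_{j+1}\cup G_{j+1}\cup\dots\cup B_{j'}$ and not in $G_j$. By \eqref{eq:respect} their rows avoid $R_l$ for all $l\le j$. In particular they avoid each $R_{j,i_0}$, so (S3) gives $\Phi_{j,i_0}(H_{U_j\cup B})=1$ for all $i_0\in z_j$. Thus $f^*(H_{U_j\cup B})\supseteq z_j\cup\{i\}$, and $B$, of size at most $k$, is an improvement of $U_j$ at stage $j$. This contradicts step (a).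
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:core}]
Call a pair $j<j'$ \emph{exceptional} if $V_{j'}\cap G_j\ne\emptyset$. The sets $G_j$ are disjoint and $|V_{j'}|\le k\ell$, so each $j'$ forms an exceptional pair with at most $k\ell$ indices $j<j'$. Color $0,1,\dots,J-1$ in this order with $k\ell+1$ colors, giving $j'$ a color not used by these indices. Some color class has at least $J/(k\ell+1)=\ell+2$ members and contains no exceptional pair. By Lemma~\ref{lem:chain} it gives a strictly decreasing chain of $\ell+2$ subsets of $\{1,\dots,\ell\}$, which does not exist.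
\end{proof}

\section{Noise stability of narrow CNFs}\label{sec:noise}

We turn to Proposition~\ref{prop:structure}. The first goal is to show that a CNF that is true at a random input has few ways of being destroyed by small changes. The tool is an entropy inequality in the style of the Paturi--Pudl\'ak--Zane satisfiability coding lemma.

For a clause $\kappa$ let $\operatorname{rows}(\kappa)$ be the set of rows in which it has a literal. In this section $F\subseteq X$ is a set of free rows, the rows outside $F$ have fixed values, $\mu$ is the uniform measure on $Y^F$, and $\Psi$ is a CNF each of whose clauses has at most $h$ rows. For $C\in Y^F$ with $\Psi(C)=1$ let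
\[
\operatorname{sens}(C)=\sum_{x\in F}\Pr_{v\in Y}\big[\Psi(C[x\leftarrow v])=0\big].
\]
Recall the relative entropy $\operatorname{KL}(\nu\|\mu)=\mathbb E_\nu\ln(\nu/\mu)$ of probability measures on a finite set, and three of its properties. (K1) If $\nu\le e^\gamma\mu$ pointwise, then $\operatorname{KL}(\nu\|\mu)\le\gamma$. (K2) If $\nu$ is supported on a set of $\mu$-measure $1-\varepsilon$, then $\operatorname{KL}(\nu\|\mu)\ge-\ln(1-\varepsilon)\ge\varepsilon$, by Jensen's inequality. (K3) Chain rule: for $\mu$ uniform on $Y^F$ and any linear order $\pi$ of $F$, $\operatorname{KL}(\nu\|\mu)$ is the sum over $x\in F$ of the $\nu$-expectation of the relative entropy, with respect to the uniform measure on $Y$, of the conditional law of $C(x)$ given the rows before $x$.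

\begin{lemma}\label{lem:coding}
If $\nu$ is a probability measure on the satisfying assignments of $\Psi$, then $\mathbb E_\nu\operatorname{sens}\le h\cdot\operatorname{KL}(\nu\|\mu)$.
\end{lemma}

\begin{proof}
Fix an order $\pi$. For $C\in Y^F$ and $x\in F$ let $\operatorname{Bad}^\pi_x(C)$ be the set of $v\in Y$ for which some clause $\kappa\in\Psi$ has $x$ as the last element of $\operatorname{rows}(\kappa)\cap F$ and is false at $C[x\leftarrow v]$. This set depends only on the rows of $C$ before $x$, and $C(x)\notin\operatorname{Bad}^\pi_x(C)$ if $\Psi(C)=1$. So the conditional law of $C(x)$ under $\nu$ avoids it, and (K2) and (K3) give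
\[
\operatorname{KL}(\nu\|\mu)\ \ge\ \sum_{x\in F}\mathbb E_\nu\,|\operatorname{Bad}^\pi_x(C)|/|Y|.
\]
Now let $\pi$ be uniformly random. If $\Psi(C)=1$ and $\Psi(C[x\leftarrow v])=0$, some clause $\kappa$ is true at $C$ and false at $C[x\leftarrow v]$, so $x\in\operatorname{rows}(\kappa)$. With probability at least $1/h$ the row $x$ comes last in $\operatorname{rows}(\kappa)\cap F$, and then $v\in\operatorname{Bad}^\pi_x(C)$. Hence $\mathbb E_\pi|\operatorname{Bad}^\pi_x(C)|/|Y|\ge\frac1h\Pr_v[\Psi(C[x\leftarrow v])=0]$. Average the display over $\pi$.
\end{proof}

The factor $h$ cannot be removed. Let $\Psi$ state that the first bits of $h$ given rows have even parity, and let $\nu$ be uniform on its solutions. Then $\operatorname{sens}=h/2$ everywhere and $\operatorname{KL}(\nu\|\mu)=\ln2$.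

Lemma~\ref{lem:coding} controls changes of one row, and we need changes of several rows at once. Let $0<\tau\le1/2$, and let $C^\tau$ be obtained from $C$ by resampling each row of $F$ independently with probability $\tau$, the new value being uniform in $Y$. We view this noise as a continuous-time process of one-row changes and apply the lemma at each instant.

\begin{lemma}\label{lem:noise}
Let $S$ be the set of $C\in Y^F$ with $\Psi(C)=1$ and $\Pr[\Psi(C^\tau)=0]>1/4$. Then $\mu(S)\le\exp\big(1-\frac1{8h\tau}\big)$.
\end{lemma}

\begin{proof}
Let $\mu(S)=e^{-\gamma_0}>0$. Let $(C_t)_{t\ge0}$ be the Markov chain on $Y^F$ that starts uniformly in $S$ and resamples each row at the times of an independent Poisson clock of rate 1. At time $t_1=-\ln(1-\tau)\le2\tau$ each clock has rung with probability $\tau$, so $C_{t_1}$ is a uniform point of $S$ after noise $\tau$, and $\Psi(C_{t_1})=0$ with probability more than $1/4$.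

Say that the chain is \emph{alive} at time $t$ if $\Psi$ was true throughout $[0,t]$, and let $\phi(t)$ be the probability of this event. It is positive, since no clock rings in $[0,t]$ with positive probability, and it is smooth, since the state space is finite. In a time interval of length $\varepsilon$ a given clock rings with probability $\varepsilon+O(\varepsilon^2)$ and two rings occur with probability $O(\varepsilon^2)$, so from a satisfying state $C$ the chain dies at rate $\operatorname{sens}(C)$. Thus $-\phi'(t)=\phi(t)\,\mathbb E_{\nu_t}\operatorname{sens}$, where $\nu_t$ is the law of $C_t$ conditioned on being alive. The initial law is at most $e^{\gamma_0}\mu$ pointwise, and the transition operators are positive and preserve $\mu$, so the law of $C_t$ is at most $e^{\gamma_0}\mu$, and $\nu_t\le e^{\gamma_0}\mu/\phi(t)$. With $\gamma(t)=\ln(1/\phi(t))$, (K1) and Lemma~\ref{lem:coding} give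
\[
\gamma(0)=0,\qquad \gamma'(t)=\mathbb E_{\nu_t}\operatorname{sens}\le h\,(\gamma_0+\gamma(t)).
\]
Suppose $h(\gamma_0+1)t_1\le1/4$. As long as $\gamma\le1$ we have $\gamma'\le h(\gamma_0+1)$, so $\gamma(t)\le h(\gamma_0+1)t\le 1/4$ up to the first time in $[0,t_1]$ at which $\gamma$ reaches 1; hence there is no such time, and $\gamma(t_1)\le1/4$. Then $1-\phi(t_1)=1-e^{-\gamma(t_1)}\le1/4$, although $1-\phi(t_1)\ge\Pr[\Psi(C_{t_1})=0]>1/4$. So $\gamma_0+1>1/(4ht_1)\ge1/(8h\tau)$.
\end{proof}

\section{The base input and the number of triggers}\label{sec:base}

Assume from now on the hypotheses of Proposition~\ref{prop:structure}. A clause $\kappa\in\mathcal K$ is \emph{narrow} if $|\operatorname{rows}(\kappa)|\le h$ and \emph{wide} otherwise. For each wide clause fix $h$ of its rows, the \emph{selected} rows. Wide clauses will be true on all inputs $H_Q$, so only the narrow ones matter. For $\Phi\in\mathcal L$ let $\hat\Phi$ be the CNF of its narrow clauses, and for $Z\subseteq X$ let $\hat\Phi_Z$ be the CNF of its narrow clauses with no row in $Z$; these arise in Section~\ref{sec:cores}. Let $\mathcal L^*=\{\hat\Phi_Z:\Phi\in\mathcal L,\ |Z|\le W\}$.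 It contains each $\hat\Phi=\hat\Phi_\emptyset$, and $|\mathcal L^*|\le N^c(N+1)^W\le N^{c+2W}$.

\begin{lemma}\label{lem:base}
There is $C_0\in Y^X$ such that:
\begin{enumerate}
\item[(C1)] every wide $\kappa\in\mathcal K$ has a true literal at $C_0$ in at least $h/4$ of its selected rows;
\item[(C2)] if $\Psi\in\mathcal L^*$, $\xi$ is a patch with $|\xi|\le k+2w$ and $\Psi(C_0[\xi])=1$, then resampling in $C_0[\xi]$ each row outside $\operatorname{rows}(\xi)$ with probability $\tau$ falsifies $\Psi$ with probability at most $1/4$.
\end{enumerate}
\end{lemma}

\begin{proof}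
Let $C_0$ be uniform. A literal in row $x$ is true for half of the values, so each selected row of $\kappa$ has a true literal with probability at least $1/2$, independently. Hoeffding's inequality (a sum of $h$ independent $\{0,1\}$ variables falls below its mean by $t$ with probability at most $e^{-2t^2/h}$) with $t=h/4$ bounds the failure probability of (C1) by $N^ce^{-h/8}=N^ce^{-2(c+2)n}\le N^{-4}$. For (C2) fix $\Psi$ and $\xi$ and apply Lemma~\ref{lem:noise} with $F=X\setminus\operatorname{rows}(\xi)$. Since $1/(8h\tau)=nb_0$ and $e^{-n}\le1/N$, failure has probability at most $eN^{-b_0}$. There are at most $N^{c+2W+4(k+2w)}=N^{b_0-1}$ pairs $(\Psi,\xi)$, so the total is at most $e/N$, and $N^{-4}+e/N<1$.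
\end{proof}

Fix such a $C_0$. We next count the minimal ways of destroying a CNF.

\begin{definition}
Let $\Psi$ be a CNF and $\xi$ a patch with $\Psi(C_0[\xi])=1$. A \emph{trigger} of $\Psi$ over $\xi$ is a patch $\sigma$ with rows disjoint from $\operatorname{rows}(\xi)$ such that $\Psi(C_0[\xi\cup\sigma])=0$ and $\Psi(C_0[\xi\cup\sigma'])=1$ for all $\sigma'\subsetneq\sigma$. Let $\operatorname{Trig}_i(\xi;\Psi)$ be the set of triggers of size $i$, and $\operatorname{Trig}_{\le w}=\bigcup_{1\le i\le w}\operatorname{Trig}_i$.
\end{definition}

Triggers are nonempty, and they have three properties.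
\begin{enumerate}
\item[(F1)] If $\xi\cup\eta$ is a patch, $\xi\cap\eta=\emptyset$ and $\Psi(C_0[\xi\cup\eta])=0$, then $\eta$ contains a trigger over $\xi$: take an inclusion-minimal $\sigma\subseteq\eta$ with $\Psi(C_0[\xi\cup\sigma])=0$.
\item[(F2)] If $\sigma$ is a trigger over $\xi$ and $\kappa\in\Psi$ is false at $C_0[\xi\cup\sigma]$, then $\operatorname{rows}(\sigma)\subseteq\operatorname{rows}(\kappa)$: removing from $\sigma$ a pair whose row is not in $\kappa$ would keep $\kappa$ false.
\item[(F3)] If $\sigma$ is a trigger over $\xi$ and $\zeta\subsetneq\sigma$, then $\Psi(C_0[\xi\cup\zeta])=1$ and $\sigma\setminus\zeta$ is a trigger over $\xi\cup\zeta$: for $\sigma'\subsetneq\sigma\setminus\zeta$ the set $\zeta\cup\sigma'$ is a proper subset of $\sigma$.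
\end{enumerate}

For example, if $y$ is absent from $C_0$, the triggers of $\operatorname{Abs}_y$ over $\emptyset$ are the $N$ singletons $\{(x,y)\}$. There are up to $(N|Y|)^i$ patches of size $i$; the next lemma shows that, up to the factor $\Lambda_i$, the number of triggers is smaller by $N^i$. If there were more, the noise in (C2) would hit one of them with high probability.

\begin{lemma}\label{lem:triggers}
If $\Psi\in\mathcal L^*$, $\Psi(C_0[\xi])=1$, $i\ge1$ and $|\xi|+i\le k+2w$, then $|\operatorname{Trig}_i(\xi;\Psi)|\le\Lambda_i|Y|^i$.
\end{lemma}

\begin{proof}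
We use induction on $i$, for all $\xi$ at once. Put $\pi=\tau/|Y|$, the probability that the noise of (C2) resamples a given row to a given value, and $\theta=|\operatorname{Trig}_i(\xi;\Psi)|\,\pi^i$. We must show $\theta\le2^ii!$, and we may assume $\theta>0$. For each $\sigma\in\operatorname{Trig}_i(\xi;\Psi)$ choose $\kappa_\sigma\in\Psi$ false at $C_0[\xi\cup\sigma]$. Let $I_\sigma$ be the event that the noise resamples each row of $\sigma$ to its value in $\sigma$ and resamples no other row of $\kappa_\sigma$. On $I_\sigma$ the noisy input agrees with $C_0[\xi\cup\sigma]$ on the rows of $\kappa_\sigma$, so $\Psi$ is false. Since $\tau h=1/(8nb_0)\le0.1$, we have $\Pr[I_\sigma]\ge\pi^i(1-\tau)^h\ge0.9\,\pi^i$. Let $\Xi$ be the number of events $I_\sigma$ that occur; $\mathbb E\,\Xi\ge0.9\,\theta$.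

In $\mathbb E\,\Xi^2=\sum_{\sigma,\sigma'}\Pr[I_\sigma\cap I_{\sigma'}]$, a pair contributes 0 if $\sigma\cup\sigma'$ gives two values to one row, and at most $\pi^{|\sigma\cup\sigma'|}$ otherwise. Disjoint pairs contribute at most $\theta^2$ in total. For $1\le u\le i$ consider the pairs with $|\sigma\cap\sigma'|=u$. Fix $\sigma$ and one of the $\binom iu$ choices of $\zeta=\sigma\cap\sigma'$. If $u<i$, then by (F3) $\sigma'\setminus\zeta\in\operatorname{Trig}_{i-u}(\xi\cup\zeta;\Psi)$, and $|\xi\cup\zeta|+(i-u)=|\xi|+i$, so by induction there are at most $\Lambda_{i-u}|Y|^{i-u}=2^{i-u}(i-u)!\,\pi^{-(i-u)}$ choices of $\sigma'$. If $u=i$ there is one choice, and the same formula holds. Each pair contributes at most $\pi^{i}\pi^{i-u}$. Summing,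
\[
\mathbb E\,\Xi^2\le\theta^2+\theta\sum_{u=1}^i\binom iu2^{i-u}(i-u)!=\theta^2+\theta\,2^ii!\sum_{u=1}^i\frac{2^{-u}}{u!}\le\theta^2+\theta\,2^ii!,
\]
as the last sum is below $e^{1/2}-1<1$. By (C2) and the Cauchy--Schwarz inequality $(\mathbb E\,\Xi)^2\le\Pr[\Xi>0]\,\mathbb E\,\Xi^2$,
\[
\frac14\ \ge\ \Pr[\Xi>0]\ \ge\ \frac{0.81\,\theta^2}{\theta^2+\theta\,2^ii!},
\]
so $3.24\,\theta\le\theta+2^ii!$ and $\theta\le2^ii!$.
\end{proof}

\section{The plant table}\label{sec:table}

The table is chosen in two steps. Include each row in a set $\hat X$ of \emph{active} rows independently with probability $p=N^{-1/2}$. Then include each pair $(x,y)$ with $x\in\hat X$ in $T$ independently with probability $\rho=dN^{-1/2}$, which is at most 1 by (N2). Events concerning distinct rows are independent, so for a patch $\xi$ and a set $Z$ of rows disjoint from $\operatorname{rows}(\xi)$,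
\begin{equation}\label{eq:prob}
\Pr[\xi\subseteq T,\ Z\subseteq\hat X]=(d/N)^{|\xi|}\,p^{|Z|}.
\end{equation}
The density $d/N$ of pairs is matched to Lemma~\ref{lem:triggers}: if $|\xi|\le k+w$, the expected number of triggers in $\operatorname{Trig}_{\le w}(\xi;\Psi)$ contained in $T$ is at most $\sum_{i\le w}\Lambda_i|Y|^i(d/N)^i=\lambda$, while each value still has $d$ plants on average. The first step serves a different purpose. If all pairs were included independently with probability $d/N$, each row would carry $\beta d$ plants on average, and a false clause, being satisfied by half of the values in any of its rows, could typically be made true by a plant. With active rows, a given row can be changed only with probability $N^{-1/2}$.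

This is what keeps cores small. A plant is needed in a core only because it repairs a clause that is false without it. To apply a union bound we need the rows that can serve as repairs to come from a short list that does not depend on the table. Fix a linear order of $\mathcal K$. For $\Phi\in\mathcal L$ and a patch $\xi$, let $\operatorname{Viol}_\Phi(\xi)$ be the set of clauses of $\hat\Phi$ false at $C_0[\xi]$.

\begin{definition}
A \emph{$(\Phi,\xi)$-sequence} is a sequence of rows $(x_1,\dots,x_i)$ such that for each $l\le i$ some clause of $\operatorname{Viol}_\Phi(\xi)$ contains none of the rows $x_1,\dots,x_{l-1}$, and $x_l\in\operatorname{rows}(\kappa^l)\setminus\operatorname{rows}(\xi)$ for the first such clause $\kappa^l$. Let $\mathcal N(\Phi,\xi)$ be the set of rows that occur in $(\Phi,\xi)$-sequences of length at most $L$.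
\end{definition}

The rows of such a sequence are distinct and lie outside $\operatorname{rows}(\xi)$. There are at most $h^i$ sequences of length $i$, since $\kappa^l$ is determined by $x_1,\dots,x_{l-1}$. An initial segment of a sequence is a sequence, so every row of $\mathcal N(\Phi,\xi)$ is the last row of one, and $|\mathcal N(\Phi,\xi)|\le h+\dots+h^L\le2h^L$. These objects depend on $C_0$ but not on $\hat X$ or $T$.

\begin{lemma}\label{lem:table}
There are $\hat X$ and $T\subseteq\hat X\times Y$ satisfying (S1) and the following.
\begin{enumerate}
\item[(T1)] Every narrow clause has at most $w$ active rows, and every wide clause has at most $w$ active selected rows.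
\item[(T2)] For no $\Phi\in\mathcal L$ and planting $\xi$ with $|\xi|\le w$ is there a $(\Phi,\xi)$-sequence of length $L+1$ consisting of active rows.
\item[(T3)] Let $\Phi\in\mathcal L$, $|Z|\le W$, and let $A_0$ be a patch with $|A_0|\le w$ and $\hat\Phi_Z(C_0[A_0])=1$. Then there are no $g$ pairs $(\xi_v,x_v)$ with $\xi_v\in\operatorname{Trig}_{\le w}(A_0;\hat\Phi_Z)$, $\xi_v\subseteq T$ and $x_v\in\hat X\cap\mathcal N(\Phi,A_0\cup\xi_v)$ such that the sets $\operatorname{rows}(\xi_v)\cup\{x_v\}$ are pairwise disjoint.
\item[(T4)] Let $\Phi\in\mathcal L$, and let $\xi$ be a patch with $|\xi|\le k+w$ and $\hat\Phi(C_0[\xi])=1$. Then $\operatorname{Trig}_{\le w}(\xi;\hat\Phi)$ does not contain $q$ members that are subsets of $T$ and have pairwise disjoint sets of rows.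
\end{enumerate}
\end{lemma}

\begin{proof}
We bound the failure probabilities. By (N1), $hp\le N^{-7/16}$.

(T1) A set of at most $h$ rows has $w+1=4c+4$ active rows with probability at most $(hp)^{w+1}\le N^{-7(c+1)/4}$. The union over at most $N^c$ clauses gives at most $N^{-7/4}$.

(T2) There are at most $(\beta N^2)^j$ patches of size $j$, and $\beta N^2\cdot d/N\le N^{3/2}$ by (N2). By \eqref{eq:prob} with $Z$ the set of rows of the sequence, and since $L+1=4(c+w+1)$, failure has probability at most
\[
N^c\sum_{j=0}^w\Big(\beta N^2\frac dN\Big)^j(hp)^{L+1}\le(w+1)\,N^{c+3w/2-7(c+w+1)/4}\le(w+1)N^{-w/4-7/4}\le N^{-1},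
\]
using $w+1\le N^{w/4}$.

(T3) Fix $\Phi,Z,A_0$. For a candidate pair $(\xi,x)$ with $\xi\in\operatorname{Trig}_{\le w}(A_0;\hat\Phi_Z)$ and $x\in\mathcal N(\Phi,A_0\cup\xi)$ we have $x\notin\operatorname{rows}(\xi)$, so it satisfies $\xi\subseteq T$, $x\in\hat X$ with probability $(d/N)^{|\xi|}p$. By Lemma~\ref{lem:triggers} these probabilities sum to at most $\lambda\cdot2h^Lp\le N^{-1/4}$, by (N3). For $g$ pairs on disjoint rows the probabilities multiply by \eqref{eq:prob}, so the expected number of forbidden $g$-tuples is at most $N^{-g/4}=N^{-(c+2W+4w+1)}$. There are at most $N^{c+2W+4w}$ triples $(\Phi,Z,A_0)$, so failure has probability at most $N^{-1}$.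

(T4) Fix $\Phi,\xi$. By Lemma~\ref{lem:triggers} and \eqref{eq:prob}, the expected number of unordered forbidden $q$-families is at most $\lambda^q/q!\le(e\lambda/q)^q\le(e/6)^q\le2^{-q}\le N^{-(c+4(k+w)+1)}$. The union over at most $N^{c+4(k+w)}$ pairs gives $N^{-1}$.

(S1) Each $|T_y|$ is binomial with $N$ trials and mean $d$. The Chernoff bounds give $\Pr[|T_y|<d/2]\le e^{-d/8}$ and $\Pr[|T_y|>2d]\le e^{-d/3}$. So the event $\mathcal E$ that $d/2\le|T_y|\le2d$ for all $y$ fails with probability at most $2N^2e^{-8kn}\le2N^{-6}$. Now fix $Y'=\{y_1,\dots,y_b\}$ with $b\le m$ and condition on $\hat X$; the sets $T_{y_j}$ are independent random subsets of $\hat X$ of density $\rho$. Reveal them in order, and stop if one has more than $2d$ elements. At step $j$ the union of the earlier sets has at most $2db$ rows, and each of them lies in $T_{y_j}$ with probability $\rho$, independently of everything revealed before. On $\mathcal E$, the excess $\operatorname{exc}(Y')$ is the number of successes among these at most $2db^2$ trials, which is stochastically dominated by a binomial variable with $2db^2$ trials. Hence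
\[
\Pr[\mathcal E,\ \operatorname{exc}(Y')>3b]\le\binom{2db^2}{3b}\rho^{3b}\le(2d^2b^2N^{-1/2})^{3b}.
\]
The union over the at most $(\beta N)^b$ sets of size $b$ gives $(8\beta d^6b^6N^{-1/2})^b\le N^{-b/4}$ by (N4). The sum over $b\ge1$ is at most $N^{-1/4}/(1-N^{-1/4})\le0.22$ for $n\ge10$.

The total is at most $N^{-7/4}+3N^{-1}+2N^{-6}+0.22<1$.
\end{proof}

Fix such $\hat X$ and $T$. By (C1), (T1) and $h/4=4(c+2)n>w$, every wide clause has a true literal at $C_0$ in an inactive row, where every $H_Q$ agrees with $C_0$. Therefore
\begin{equation}\label{eq:wide}
\text{wide clauses are true at $H_Q$, and }\Phi(H_Q)=\hat\Phi(H_Q),\quad\text{for all plantings $Q$ and $\Phi\in\mathcal L$.}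
\end{equation}

\section{Small cores}\label{sec:cores}

We prove (S2). In a minimal core every plant $v$ is needed to repair some clause that other plants of $Q$, or the base itself, make false. If the core is large we get many small configurations, each consisting of a clause, the plants in it and some repairs. If these were disjoint they would contradict (T3). They may overlap, and the sunflower lemma reduces arbitrary overlaps to a common kernel. A \emph{sunflower} with $M$ petals is a family of $M$ distinct sets, any two of which intersect in the same set $A$, the \emph{kernel}; the \emph{petals} are the sets minus $A$, and they are pairwise disjoint. The Erd\H{o}s--Rado lemma states that a family of more than $j!\,(M-1)^j$ distinct sets of size $j$ contains a sunflower with $M$ petals.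

\begin{proof}[Proof of (S2)]
Since $\Phi(H_Q)=1$, $Q$ itself is a core. Let $V$ be an inclusion-minimal core of $\Phi$ in $Q$ and suppose $|V|>k$. All plants below belong to $Q$, so distinct plants have distinct rows, and these rows are active.

\emph{A clause for each $v$.} Let $v\in V$. As $V\setminus\{v\}$ is not a core, there is $Q_v$ with $V\setminus\{v\}\subseteq Q_v\subseteq Q$ and $\Phi(H_{Q_v})=0$. As $V$ is a core, $v\notin Q_v$ and $\Phi$ is true at $H_{Q_v^+}$, where $Q_v^+=Q_v\cup\{v\}$. Choose $\kappa_v\in\Phi$ false at $H_{Q_v}$. It is narrow by \eqref{eq:wide}, and it contains the row of $v$ because it is true at $H_{Q_v^+}$. Let $P_v$ be the set of plants of $Q_v$ with row in $\operatorname{rows}(\kappa_v)$. Then $|P_v\cup\{v\}|\le w$ by (T1), and $\kappa_v$ is false at $C_0[P_v]$, which agrees with $H_{Q_v}$ on the rows of $\kappa_v$.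

\emph{Repairs.} Let $\xi\subseteq P_v$. Each $\kappa\in\operatorname{Viol}_\Phi(\xi)$ is false at $C_0[\xi]$ and true at $C_0[Q_v^+]$, and these inputs differ only on the rows of $Q_v^+\setminus\xi$. So $\kappa$ contains such a row, which is outside $\operatorname{rows}(\xi)$. Hence we can build a $(\Phi,\xi)$-sequence from rows of $Q_v^+\setminus\xi$ and continue it until every clause of $\operatorname{Viol}_\Phi(\xi)$ contains one of its rows. By (T2) it has length at most $L$. Let $S_v(\xi)\subseteq Q_v^+\setminus\xi$ be the set of plants on these rows. Then $|S_v(\xi)|\le L$ and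
\begin{equation}\label{eq:repair}
\begin{array}{l}
\text{every clause of $\operatorname{Viol}_\Phi(\xi)$ contains the row of a plant of $S_v(\xi)$,}\\
\text{and }\operatorname{rows}(S_v(\xi))\subseteq\hat X\cap\mathcal N(\Phi,\xi).
\end{array}
\end{equation}
We record repairs for all $\xi\subseteq P_v$ because the subsets that matter are determined only by the sunflower.

\emph{The sunflower.} Let $D_v=\{v\}\cup P_v\cup\bigcup_{\xi\subseteq P_v}S_v(\xi)\subseteq Q_v^+$, so $1\le|D_v|\le w+2^wL=W$. Since $v\in D_v$, a set equals $D_v$ for at most $W$ plants $v$, so there are more than $k/W=W\cdot W!\,M^W$ distinct sets $D_v$, where $M=2^Wg+W$. Keep one index $v$ for each. More than $W!\,M^W$ of them have the same size $j\le W$, so they contain a sunflower with $M$ petals and kernel $A$, $|A|\le W$. Discard the at most $W$ indices with $v\in A$. Among the remaining at least $2^Wg$ indices, $P_v\cap A$ takes at most $2^W$ values, so there are $g$ indices with the same $P_v\cap A=A_0$, and $|A_0|\le w$. From now on $v$ ranges over these $g$ indices.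

To speak of triggers over $A_0$ we need a CNF that is true at $C_0[A_0]$. The CNF $\hat\Phi$ may be false there, since some clauses may be repaired by the other kernel plants. We remove all clauses that these plants touch: let $Z=\operatorname{rows}(A\setminus A_0)$ and $\Psi=\hat\Phi_Z$. One observation is used twice:
\begin{equation}\label{eq:petal}
\begin{array}{l}
\text{if $A_0\subseteq\xi\subseteq P_v$ and $\kappa\in\Psi$ is false at $C_0[\xi]$, then $\kappa$ contains}\\
\text{the row of a plant $e\in S_v(\xi)$, and $e$ lies in the petal $D_v\setminus A$.}
\end{array}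
\end{equation}
Indeed $\kappa\in\operatorname{Viol}_\Phi(\xi)$, so \eqref{eq:repair} gives $e\in S_v(\xi)\subseteq D_v$. We have $e\notin A_0$ because $e\notin\xi$, and $e\notin A\setminus A_0$ because $\kappa$ has no row in $Z$.

\emph{$\Psi$ is true at $C_0[A_0]$.} Otherwise some $\kappa\in\Psi$ is false there, and by \eqref{eq:petal} with $\xi=A_0$ it contains the row of a plant in each of the $g$ petals. These are $g>w$ distinct active rows of a narrow clause, contradicting (T1).

\emph{$\kappa_v\in\Psi$.} Let $e\in A\setminus A_0$. Then $e\in D_v\subseteq Q_v^+$ and $e\ne v$ because $v\notin A$, so $e\in Q_v$. If the row of $e$ were in $\operatorname{rows}(\kappa_v)$, then $e\in P_v\cap A=A_0$, which is false. So $\kappa_v$ has no row in $Z$.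

\emph{A trigger and a repair in each petal.} The set $P_v\setminus A_0=P_v\setminus A$ lies in the petal of $v$, and $\Psi$ is false at $C_0[P_v]$ because $\kappa_v$ is. By (F1) there is $\xi_v\subseteq P_v\setminus A_0$ with $\xi_v\in\operatorname{Trig}_{\le w}(A_0;\Psi)$. Choose $\kappa\in\Psi$ false at $C_0[A_0\cup\xi_v]$ and apply \eqref{eq:petal} with $\xi=A_0\cup\xi_v$. It gives a plant in the petal of $v$ whose row $x_v$ lies in $\hat X\cap\mathcal N(\Phi,A_0\cup\xi_v)$ by \eqref{eq:repair}. The set $\operatorname{rows}(\xi_v)\cup\{x_v\}$ consists of rows of plants in the petal of $v$, so these $g$ sets are pairwise disjoint. This contradicts (T3).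
\end{proof}

\section{Reserved rows}\label{sec:reserved}

We prove (S3). If (T4) could be applied with $\xi=U$, we would reserve the rows of a maximal row-disjoint family of triggers over $U$ and be done. But the union bound over patches of size $|U|$ costs $N^{4|U|}$ and would force $q\geq 4n|U|$, while the plantings of the adversary are bounded only in terms of $m>r>q$. The core breaks this circle: we consider triggers over the core $V$, of size at most $k$. Such a trigger may use plants of $U\setminus V$ as well as new plants, and we follow the old plants through a tree of depth less than $w$.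

\begin{proof}[Proof of (S3)]
Let $V$ be a core of $\Phi$ in $U$ with $|V|\le k$. By \eqref{eq:wide}, $\hat\Phi(C_0[V\cup\zeta])=1$ for all $\zeta\subseteq U\setminus V$. For $\zeta\subseteq U\setminus V$ with $|\zeta|\le w-1$ let
\[
\mathcal M(\zeta)=\{\sigma\setminus\zeta:\ \sigma\in\operatorname{Trig}_{\le w}(V;\hat\Phi),\ \zeta\subsetneq\sigma\subseteq T\}.
\]
By (F3), $\mathcal M(\zeta)\subseteq\operatorname{Trig}_{\le w}(V\cup\zeta;\hat\Phi)$. Choose a maximal subfamily of $\mathcal M(\zeta)$ with pairwise disjoint sets of rows, and let $R(\zeta)$ be the union of these sets. By (T4) with $\xi=V\cup\zeta$ the subfamily has fewer than $q$ members, so $|R(\zeta)|\le qw$. By maximality every member of $\mathcal M(\zeta)$, being nonempty, has a row in $R(\zeta)$.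

Define a tree with root $\emptyset$: the children of a node $\zeta$ with $|\zeta|\le w-2$ are the sets $\zeta\cup\{e\}$ with $e\in U\setminus(V\cup\zeta)$ and the row of $e$ in $R(\zeta)$. As $U$ has at most one plant per row, a node has at most $qw$ children, so there are at most $\sum_{j<w}(qw)^j\le(qw)^w$ nodes. Let $R$ be the union of the sets $R(\zeta)$ over all nodes; $|R|\le(qw)^{w+1}=r$.

Let $Q\supseteq U$ be a planting with $\operatorname{rows}(Q\setminus U)\cap R=\emptyset$, and suppose $\Phi(H_Q)=0$, that is, $\hat\Phi(C_0[Q])=0$. By (F1), $Q\setminus V$ contains a trigger $\sigma$ of $\hat\Phi$ over $V$. By (F2) its rows are active rows of one narrow clause, so $|\sigma|\le w$ by (T1). Also $\sigma\not\subseteq U$, since $\hat\Phi(C_0[V\cup\sigma])=0$. Among the nodes $\zeta\subseteq\sigma\cap U$, which include the root, choose one of largest size. Then $\zeta\subsetneq\sigma$, so $\sigma\setminus\zeta\in\mathcal M(\zeta)$, and some $e\in\sigma\setminus\zeta$ has its row in $R(\zeta)\subseteq R$. Since $e\in Q$, the hypothesis on $Q$ forces $e\in U$; also $e\notin V$. Now $\zeta\cup\{e\}\subseteq\sigma\cap U\subsetneq\sigma$,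 so $|\zeta|+1\le w-1$, and $\zeta\cup\{e\}$ is a child of $\zeta$ contained in $\sigma\cap U$. This contradicts the choice of $\zeta$.
\end{proof}

With (S1) from Lemma~\ref{lem:table}, Proposition~\ref{prop:structure} is proved, and with it Proposition~\ref{prop:core}.

\section{Choice of parameters}\label{sec:asymptotics}

It remains to verify (N1)--(N4). Each term of $\lambda$ is at most the last, so
\begin{equation}\label{eq:lambda}
\lambda\le w\cdot w!\,(2\beta d/\tau)^w.
\end{equation}
For $n\ge10$ and $\ell\le2n$ we have $2N\ell+1\le N^2$, so a size $s\le N^{c-3}$ with $c\ge3$ satisfies $s+2N\ell+1\le N^c$.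

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Call the given exponent $c_1$; we may assume that it is a positive integer. Use the parameters for $c=c_1+3$ and let $\delta=1/\big(8(1+6w(w+1))\big)$. Let $n+1\le\ell\le(1+\delta)n$, so $\ell\le2n$ and $\beta\le N^\delta$. The numbers $w,L,W,g,k,b_0$ depend only on $c_1$, and $h,d,1/\tau,J$ are at most $n^{O(1)}$, with constants depending only on $c_1$. By \eqref{eq:lambda}, $\lambda$ and $q$ are at most $n^{O(1)}\beta^w$, so $r$ and $m$ are at most $n^{O(1)}\beta^{w(w+1)}$. The left sides of (N1)--(N4) are therefore at most $n^{O(1)}$, $n^{O(1)}\beta$, $n^{O(1)}\beta^w$ and $n^{O(1)}\beta^{1+6w(w+1)}$, and the last three are at most $n^{O(1)}N^{1/8}$. Since $n^{O(1)}\le N^{1/16}$ for large $n$, all four conditions hold for large $n$, uniformly in $\ell$, and Proposition~\ref{prop:core} excludes size at most $N^{c_1}$.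
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n\ge1/\delta_c$ we have $n+1\le(1+\delta_c)n$, so Theorem~\ref{thm:strong}(b) applies with $\ell=n+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
Let $\ell=n+1$, $\beta=2$, $\delta=1/64$ and $c=\lceil\delta\log_2n\rceil+3\le\delta\log_2n+4$. Then $w\le\frac1{16}\log_2n+19$, so $2^w=O(n^{1/16})$, $L=O(\log n)$, $W=O(n^{1/16}\log n)$ and $g=O(W)$. From $2^Wg+W\le2^W(g+W)$ we get
\[
\log_2k\le2\log_2W+W\log_2W+W\big(W+\log_2(g+W)\big)=O(W^2)=O(n^{1/8}\log^2n),
\]
which is at most $n^{1/4}$ for large $n$. Since $h=O(n\log n)$ and $b_0=O(k)$, the numbers $d$, $1/\tau$ and $J$ are $2^{O(n^{1/4})}$. By \eqref{eq:lambda} and $w=O(\log n)$, $\lambda$ and $q$ are $2^{O(n^{1/4}\log n)}$, so $r$ and $m$ are $2^{O(n^{1/4}\log^2n)}$. Finally $h^L=2^{O(\log^2n)}$. All left sides of (N1)--(N4) are $2^{o(n)}=N^{o(1)}$, so the conditions hold for large $n$. Proposition~\ref{prop:core} excludes every size $s\le N^{\delta\log_2n}\le N^{c-3}$, and $\log_2n=\log_2\log_2N$.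
\end{proof}

\begin{remark}\label{rem:limit}
The exponent $\log\log N$ is the limit of these parameters. The core size satisfies $k\ge2^{W^2}$ with $W\ge2^w\ge2^{4c}$: one exponential comes from recording repairs for all subsets of $P_v$, the other from the sunflower. Condition (N2) implies $k\le N=2^n$, hence $2^{8c}\le n$ and $c\le\frac18\log_2\log_2N$. The restriction on $\ell$ in Theorem~\ref{thm:strong}(b) comes from the factor $\beta^w$ in $\lambda$: for larger $\beta$ the table holds more plants and more triggers, and (N3) and (N4) require the resulting powers of $\beta$ to stay below $N^{1/4}$.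
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Strong vs.\ Weak Range Avoidance and the Linear Ordering Principle},
\texttt{https://eccc.weizmann.ac.il/report/2024/076/download/}
\end{thebibliography}
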